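\title{The boundary spectrum of a positive semigroup is cyclic}

\begin{abstract}
Let $A$ generate a positive strongly continuous semigroup on a complex Banach lattice, for instance on $C_0(X)$, and let $\sigma(A)\neq\emptyset$. We prove that the part of $\sigma(A)$ on the line $\operatorname{Re}\lambda=s(A)$ is cyclic: with $s(A)+i\alpha$ it contains $s(A)+im\alpha$ for every integer $m$. The proof does not transport eigenvectors. It joins the relevant operators by holomorphic families of spectral radius at most $1$, along which the spectral value $1$ persists by the maximum principle. The same argument shows that the peripheral spectrum of a positive operator and the boundary spectrum of a resolvent positive operator are cyclic, and we determine all sets that occur as boundary spectra on spaces $C_0(X)$.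
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a locally compact space and let $C_0(X)$ be the space of continuous complex functions on $X$ that vanish at infinity, with the supremum norm. Let $(T(t))_{t\ge0}$ be a strongly continuous semigroup on $C_0(X)$ that is \emph{positive}, that is, $T(t)f\ge0$ whenever $f\ge0$. Let $A$ be its generator, and assume $\sigma(A)\ne\emptyset$. The \emph{spectral bound}
\[
s(A)=\sup\{\operatorname{Re}\lambda:\lambda\in\sigma(A)\}
\]
is then a real number, and the \emph{boundary spectrum} is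
\[
\sigma_b(A)=\sigma(A)\cap\bigl(s(A)+i\mathbb R\bigr).
\]
A subset $\Sigma$ of a line $s+i\mathbb R$ is \emph{cyclic} if $s+i\alpha\in\Sigma$, $\alpha\in\mathbb R$, implies $s+im\alpha\in\Sigma$ for all $m\in\mathbb Z$.

An eigenvalue $s(A)+i\alpha$ produces an orbit $T(t)f=e^{s(A)t}e^{i\alpha t}f$, and no spectral value has a larger real part. So $\sigma_b(A)$ lists the frequencies at which the dominant part of the semigroup oscillates, and cyclicity says that all integer multiples of such a frequency occur as well.

The simplest cases suggest that positivity forces this. If $X$ is finite, then $A$ is a matrix whose off-diagonal entries are nonnegative, being derivatives at $t=0$ of nonnegative functions that vanish there. Hence $A+c\ge0$ for large $c$, the spectrum of $A$ lies in the closed disk with center $-c$ and radius $r(A+c)$, and the rightmost point of this disk is an eigenvalue (Lemma~\ref{lem:radius} below). Thus $\sigma_b(A)=\{s(A)\}$, which is cyclic. If $X$ is compact and $T(t)f=f\circ\phi_t$ for a flow $(\phi_t)$, then $s(A)=0$ and each $T(t)$ is multiplicative,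 so a zero-free eigenfunction $f$ for $i\alpha$ yields the eigenfunctions $f^m$ for $im\alpha$. The second mechanism, however, can break down for positive semigroups.

\begin{example}\label{ex:point}
View functions on the unit circle $\mathbb T$ as $2\pi$-periodic functions of $\theta$, and let $E=C(\mathbb T)\times C_0(\mathbb R)$, which is $C_0$ of the disjoint union of $\mathbb T$ and $\mathbb R$. Fix a continuous, compactly supported $k\ge0$ on $\mathbb R$ with $k\ne0$, and write $\langle f\rangle=\frac1{2\pi}\int_0^{2\pi}f(\theta)\,d\theta$. Put $T(t)(f,g)=(f_t,g_t)$ with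
\[
f_t(\theta)=f(\theta+t),\qquad g_t(x)=g(x+t)+\langle f\rangle\int_x^{x+t}k(u)\,du .
\]
Since $\langle f_t\rangle=\langle f\rangle$, this is a semigroup; it is positive, strongly continuous, and $\|T(t)\|\le1+\|k\|_1$, so $s(A)\le0$. As $t^{-1}\int_x^{x+t}k\to k(x)$ uniformly, the generator has the domain of the generator of the translations:
\[
A(f,g)=\bigl(f',\,g'+\langle f\rangle k\bigr),\qquad D(A)=\{(f,g)\in E:\ f,g\in C^1,\ g'\in C_0(\mathbb R)\}.
\]
For $n\in\mathbb Z\setminus\{0\}$ and $e_n(\theta)=e^{in\theta}$ we have $\langle e_n\rangle=0$, so $A(e_n,0)=in(e_n,0)$ and $s(A)=0$. But $0$ is not an eigenvalue: $A(f,g)=0$ means that $f$ is a constant $a$ and $g'=-ak$, and $g\in C_0(\mathbb R)$ forces $a\int k=0$, hence $a=0$ and $g=0$. So the eigenvalues on the line $s(A)+i\mathbb R$ do not form a cyclic set. The missing point still belongs to $\sigma(A)$: if $g\in C^1(\mathbb R)$ has compact support, $\|g\|=1$ and $g_n(x)=g(x/n)$, then $\|A(0,g_n)\|=\|g'\|/n\to0$.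
\end{example}

In Example~\ref{ex:point} an eigenvector is lost, while the spectral value survives. In \cite{OPS} it is stated as unknown whether the spectral value itself can be lost:

\medskip
\noindent\emph{Are there a locally compact space $X$ and a positive strongly continuous semigroup on $C_0(X)$ whose generator $A$ has nonempty spectrum and a boundary spectrum $\sigma_b(A)$ that is not cyclic?}
\medskip

The answer is no, on $C_0(X)$ and on every Banach lattice. All Banach lattices in this paper are complex; the definitions are recalled in Section~\ref{sec:prelim}.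

\begin{theorem}\label{thm:semigroup}
Let $A$ generate a positive strongly continuous semigroup on a Banach lattice $E$, for instance $E=C_0(X)$, and let $\sigma(A)\ne\emptyset$. Then $\sigma_b(A)$ is cyclic.
\end{theorem}

We derive this from a statement about bounded operators. Let $z$ be the coordinate function on $\mathbb T=\{|z|=1\}$, let $\mathcal P$ be the space of trigonometric polynomials $\varphi=\sum_ja_jz^j$ (finite sums over $j\in\mathbb Z$), let $\mathcal L(E)$ be the algebra of bounded operators on $E$, and let $r(\cdot)$ be the spectral radius. A family $(K_j)_{j\in\mathbb Z}$ in $\mathcal L(E)$ is a \emph{positive moment sequence} if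
\begin{equation}\label{eq:moment}
\sum_ja_jK_j\ge0\quad\text{whenever}\quad \varphi=\sum_ja_jz^j\in\mathcal P\ \text{ satisfies }\ \varphi\ge0\text{ on }\mathbb T .
\end{equation}

\begin{theorem}\label{thm:moment}
Let $(K_j)_{j\in\mathbb Z}$ be a positive moment sequence on a Banach lattice $E\ne\{0\}$ with $r(K_0)\le1$. If $1\in\sigma(K_1)$, then $1\in\sigma(K_m)$ for all $m\in\mathbb Z$.
\end{theorem}

The case $E=\mathbb C$ explains the name and the statement. There $K_j=\int z^j\,d\nu$ for a positive measure $\nu$ on $\mathbb T$ (by Lemma~\ref{lem:dom} and the Riesz representation theorem), the hypotheses say $\nu(\mathbb T)\le1$ and $\int z\,d\nu=1$, hence $\int(1-\operatorname{Re}z)\,d\nu\le0$, so $\nu$ is the unit mass at $1$ and all its moments equal $1$. For a semigroup with $s(A)=0$ we shall take $K_j=\lambda_0R(\lambda_0+ij\alpha,A)$, where $R(\lambda,A)=(\lambda-A)^{-1}$; for a single positive operator $T$ we take $K_j=e^{-ij\alpha}T$.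

An operator $A$ with domain $D(A)\subseteq E$, not necessarily dense, is \emph{resolvent positive} if there is $\omega\in\mathbb R$ such that $(\omega,\infty)$ lies in the resolvent set $\rho(A)$ and $R(\lambda,A)\ge0$ for all $\lambda>\omega$.

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] Let $T\ge0$ be a bounded operator on a Banach lattice. If $\alpha\in\mathbb R$ and $r(T)e^{i\alpha}\in\sigma(T)$, then $r(T)e^{im\alpha}\in\sigma(T)$ for all $m\in\mathbb Z$.
\item[(b)] Let $A$ be resolvent positive on a Banach lattice with $\sigma(A)\ne\emptyset$. Then $s(A)<\infty$, $s(A)\in\sigma(A)$, and $\sigma_b(A)$ is cyclic.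
\item[(c)] Let $s\in\mathbb R$. A set $\Sigma\subseteq s+i\mathbb R$ is the boundary spectrum of the generator $A$ of some positive strongly continuous semigroup on some $C_0(X)$ with $\sigma(A)\ne\emptyset$ and $s(A)=s$ if and only if $\Sigma$ is nonempty, closed and cyclic.
\end{enumerate}
\end{theorem}

\begin{remark}\label{rem:hyp}
Three small examples show what the hypotheses exclude. The semigroup $(e^{it})$ on $\mathbb C$ is not positive, and $\sigma_b(A)=\{i\}$. The rotations of $\mathbb R^3$ by the angle $t$ about the axis of a circular cone preserve the cone, and their generator has the eigenvalues $0,i,-i$; so positivity for an order that is not a lattice order is not enough. Finally, $T=\left(\begin{smallmatrix}1&2\\2&1\end{smallmatrix}\right)$ has eigenvalues $3$ and $-1$, and $K_j=(-1)^jT$ satisfies \eqref{eq:moment} because $\sum_ja_jK_j=\varphi(-1)T$; here $1\in\sigma(K_1)$ and $1\notin\sigma(K_0)$, so $r(K_0)\le1$ cannot be dropped from Theorem~\ref{thm:moment}.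
\end{remark}

Section~\ref{sec:matrix} shows the method on matrices. After the tools (Sections~\ref{sec:prelim} and~\ref{sec:prop}), Theorem~\ref{thm:moment} is proved first when $K_1$ has a positive fixed vector (Section~\ref{sec:fixed}) and then reduced to this case (Section~\ref{sec:phase}). Sections~\ref{sec:semigroups} and~\ref{sec:all} contain the proofs of Theorems~\ref{thm:semigroup} and~\ref{thm:ext}.

\section{The method for matrices}\label{sec:matrix}

Let $T=(t_{xy})$ be an $n\times n$ matrix with nonnegative entries and $r(T)=1$, and let $Tf=e^{i\alpha}f$ with $f\neq0$. We want $e^{im\alpha}\in\sigma(T)$. Write $f=Sh$, where $h=|f|$ and $S=\operatorname{diag}(s_x)$ with $|s_x|=1$. Attach to the entry $t_{xy}$ its \emph{phase defect} $w_{xy}=e^{-i\alpha}s_y/s_x\in\mathbb T$, and for a function $\varphi$ on $\mathbb T$ put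
\[
\Phi(\varphi)=\bigl(t_{xy}\,\varphi(w_{xy})\bigr)_{x,y}.
\]
Then $\Phi(z^m)=e^{-im\alpha}S^{-m}TS^m$, so the hypothesis reads $\Phi(z)h=h$ and the goal reads $1\in\sigma(\Phi(z^m))$. If $\varphi\ge0$, then $\Phi(\varphi)\ge0$. If $|\varphi|\le1$, then the entries of $\Phi(\varphi)^k$ are bounded in modulus by those of $T^k$, so $r(\Phi(\varphi))\le1$.

Taking real parts in $\Phi(z)h=h$ gives $Th-h=\Phi(1-\operatorname{Re}z)h\ge0$. If $Th=h$, then $w_{xy}=1$ whenever $t_{xy}h_y>0$; hence $\Phi(z^m)h=h$, and $S^mh$ is the desired eigenvector of $T$. The difficulty is the case $Th\ne h$. It occurs in Example~\ref{ex:point}, where $|(e_n,0)|=(1,0)$ is not fixed by $T(t)$, and it occurs already for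
\[
T=\begin{pmatrix}0&1&0\\1&0&0\\2&0&1\end{pmatrix},\qquad f=\begin{pmatrix}1\\-1\\-1\end{pmatrix},\qquad Tf=-f,\qquad Th=\begin{pmatrix}1\\1\\3\end{pmatrix}\ne h=\begin{pmatrix}1\\1\\1\end{pmatrix}.
\]
The matrix is block triangular with eigenvalues $1,-1,1$. With $e^{i\alpha}=-1$ and $S=\operatorname{diag}(1,-1,-1)$ the defects are $w_{12}=w_{21}=w_{31}=1$ and $w_{33}=-1$, so
\[
\Phi(\varphi)=\begin{pmatrix}0&\varphi(1)&0\\ \varphi(1)&0&0\\2\varphi(1)&0&\varphi(-1)\end{pmatrix}.
\]
For even $m$ we have $\Phi(z^m)=T$, and the fixed vectors of $T$ are the multiples of $(0,0,1)$. They cannot be obtained from $f$ by changing phases.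

We therefore give up the eigenvector and follow the spectral value. Let $\chi$ be the indicator function of $\{1\}\subset\mathbb T$. The matrix $\Phi(\chi)$ is $T$ with all defective entries deleted, and $\Phi(z^m\chi)=\Phi(\chi)$ does not depend on $m$. The family
\[
B_m(c)=\Phi\bigl(z^m[\chi+c(1-\chi)]\bigr),\qquad |c|\le1,
\]
switches the deleted entries on again: $B_m(0)=\Phi(\chi)$, $B_m(1)=\Phi(z^m)$, and $r(B_m(c))\le1$ throughout. The tool is a maximum principle (Lemma~\ref{lem:prop}): in a holomorphic family of operators of spectral radius at most $1$ over a connected open set, $1$ is a spectral value everywhere or nowhere. So it suffices to prove $1\in\sigma(\Phi(\chi))$. In the example the $(3,3)$ entry of $B_m(c)$ is $(-1)^mc$, and $B_m(c)$ fixes the vector $\bigl(1,1,2/(1-(-1)^mc)\bigr)$. As $c\to1$ this vector tends to $h$ if $m$ is odd; if $m$ is even, its direction tends to $(0,0,1)$. The eigenvector changes completely along the family, and the eigenvalue $1$ stays.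

One cannot reach $\Phi(\chi)$ by running $B_1(c)$ backwards from $B_1(1)=\Phi(z)$, because $c=1$ lies on the boundary of the disk, and the scalar family $B(c)=c$ shows that a boundary point carries no information. An interior starting point comes from positivity. Consider the bumps
\begin{equation}\label{eq:bump}
q_c(z)=e^{-c|z-1|^2/2}=e^{-c(1-\operatorname{Re}z)},\qquad \operatorname{Re}c>0 .
\end{equation}
They satisfy $|q_c|\le1$, and $q_1\ge\operatorname{Re}z$ because $e^{x-1}\ge x$. Hence $\Phi(q_1)\ge0$ and $\Phi(q_1)h\ge h$, which forces $r(\Phi(q_1))=1$, and the spectral radius of a positive matrix is an eigenvalue. The maximum principle on the half-plane gives $1\in\sigma(\Phi(q_N))$ for $N=1,2,\dots$, and $\Phi(q_N)\to\Phi(\chi)$ since $q_N\to\chi$ pointwise. Thus $1\in\sigma(\Phi(\chi))$. In the example, $\Phi(q_c)$ has the eigenvalues $1,-1,e^{-2c}$.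

In infinite dimensions three things are missing. There may be only approximate eigenvectors; we pass to a space of sequences in which they become an eigenvector. There may be no operator $S$ with $f=S|f|$; we construct an approximate one in the bidual. And $\Phi(q_N)$ need not converge; the sequence $(q_N)$ itself, acting on a second sequence space, replaces $\chi$.

\section{Banach lattices, spectra and sequence spaces}\label{sec:prelim}

\subsection*{Banach lattices}
A real Banach lattice $E_{\mathbb R}$ is a real Banach space with a vector lattice order such that $|u|\le|v|$ implies $\|u\|\le\|v\|$. Its positive cone $E_+$ is closed, and $u=u^+-u^-$, $|u|=u^++u^-$ with $u^\pm\in E_+$. In the complexification $E=E_{\mathbb R}+iE_{\mathbb R}$ the supremum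
\[
|f|=\sup_{\theta\in\mathbb R}\operatorname{Re}(e^{i\theta}f)
\]
exists in $E_{\mathbb R}$ for every $f$; it satisfies $|f+g|\le|f|+|g|$, $|af|=|a||f|$ and $|\operatorname{Re}f|,|\operatorname{Im}f|\le|f|$. With the norm $\|f\|=\bigl\||f|\bigr\|$ the space $E$ is a (complex) Banach lattice. In $C_0(X)$ the modulus is the pointwise one.

An operator $T\in\mathcal L(E)$ is \emph{real} if $TE_{\mathbb R}\subseteq E_{\mathbb R}$ and \emph{positive}, $T\ge0$, if $TE_+\subseteq E_+$. Positive operators are real, and $|Tu|\le T|u|$ for $T\geq0$, because $\operatorname{Re}(e^{i\theta}Tu)=T\operatorname{Re}(e^{i\theta}u)\le T|u|$. We use three textbook facts.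

\begin{enumerate}
\item[(L1)] \emph{Kakutani's theorem.} For $0\ne e\in E_+$ let $E_e=\{u\in E:|u|\le ce\text{ for some }c>0\}$. There are a compact Hausdorff space $\Omega$ and a linear bijection $u\mapsto\tilde u$ of $E_e$ onto $C(\Omega)$ with $\tilde e=1$ that restricts to an order isomorphism of $E_e\cap E_{\mathbb R}$ onto $C(\Omega,\mathbb R)$. It maps $|u|$ to $|\tilde u|$, since $|u|\in E_e$ and both are suprema of corresponding families.
\item[(L2)] \emph{Duals.} A Banach lattice $F$ is \emph{Dedekind complete} if every nonempty subset of $F_{\mathbb R}$ that is bounded above has a supremum. The dual of a real Banach lattice, ordered by the positive functionals, is a Dedekind complete real Banach lattice.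
\item[(L3)] \emph{Band projections.} If $F$ is Dedekind complete and $e\in F_+$, then $u\mapsto\sup_n(u\wedge ne)$, $u\in F_+$, extends to an operator $P_e\in\mathcal L(F)$ with $0\le P_e\le I$, $P_e^2=P_e$ and $P_ee=e$. If $e\wedge e'=0$, then $P_eP_{e'}=0$.
\end{enumerate}

\subsection*{Spectra}
Let $B$ be a bounded operator on a complex Banach space $G\ne\{0\}$. Then $\sigma(B)$ is compact and nonempty, $\sigma(B')=\sigma(B)$, and $r(B)=\lim_k\|B^k\|^{1/k}=\inf_k\|B^k\|^{1/k}$. For $\mu\notin\sigma(B)$,
\begin{equation}\label{eq:dist}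
\frac1{\operatorname{dist}(\mu,\sigma(B))}=r\bigl((\mu-B)^{-1}\bigr)\le\|(\mu-B)^{-1}\| .
\end{equation}
Every boundary point $\lambda$ of $\sigma(B)$ is an approximate eigenvalue: there are unit vectors $f_n$ with $\|Bf_n-\lambda f_n\|\to0$. The invertible operators form an open set, so $\{B:1\in\sigma(B)\}$ is closed in $\mathcal L(G)$.

\begin{lemma}\label{lem:radius}
If $T\ge0$ is a bounded operator on a Banach lattice $E\ne\{0\}$, then $r(T)\in\sigma(T)$. In particular, if $r(T)\le1$ and $\|T^k\|\ge1$ for all $k\geq1$, then $1\in\sigma(T)$.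
\end{lemma}

\begin{proof}
Let $r=r(T)$ and choose $re^{i\beta}\in\sigma(T)$. For $t>r$ and $\lambda=te^{i\beta}$ the Neumann series $R(\lambda,T)=\sum_{k\ge0}\lambda^{-k-1}T^k$ gives $|R(\lambda,T)u|\le\sum_kt^{-k-1}T^k|u|=R(t,T)|u|$. By \eqref{eq:dist}, $\|R(t,T)\|\ge\|R(\lambda,T)\|\ge(t-r)^{-1}$. This is unbounded as $t\downarrow r$, so $r\notin\rho(T)$.
\end{proof}

\subsection*{Sequence spaces}
For a Banach lattice $F$ let $\widehat F=\ell^\infty(F)/c_0(F)$ be the space of bounded sequences modulo null sequences, and let $(u_n)^\wedge$ be the class of $(u_n)$. A bounded sequence $(B_n)$ in $\mathcal L(F)$ maps null sequences to null sequences and so induces the operator $(B_n)^\wedge:(u_n)^\wedge\mapsto(B_nu_n)^\wedge$ on $\widehat F$.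

\begin{lemma}\label{lem:seq}
The space $\widehat F$ is a Banach lattice whose positive elements are the classes of positive sequences, with $|(u_n)^\wedge|=(|u_n|)^\wedge$ and $\|(u_n)^\wedge\|=\limsup_n\|u_n\|$. The map $(B_n)\mapsto(B_n)^\wedge$ is linear and multiplicative, it maps sequences of positive operators to positive operators, and $\|(B_n)^\wedge\|=\limsup_n\|B_n\|$. If all $B_n$ are invertible and $\sup_n\|B_n^{-1}\|<\infty$, then $(B_n)^\wedge$ is invertible.
\end{lemma}

\begin{proof}
The quotient norm of $(u_n)^\wedge$ is at least $\limsup\|u_n\|$, and replacing finitely many $u_n$ by $0$ gives the reverse inequality. The space $\ell^\infty(F_{\mathbb R})$ with the coordinatewise order is a real Banach lattice and $c_0(F_{\mathbb R})$ is a closed ideal in it, so the quotient is a real Banach lattice, its cone is the image of the cone, and the quotient map preserves finite suprema. Its complexification is $\widehat F$ as a vector space. To compute the modulus of $\hat u=(u_n)^\wedge$, note that $(|u_n|)^\wedge\ge\operatorname{Re}(e^{i\theta}\hat u)$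 for all $\theta$, so $(|u_n|)^\wedge\ge|\hat u|$. Conversely, let $\theta_1,\dots,\theta_r$ be $\delta$-dense in $[0,2\pi]$. Then $|u_n|\le\sup_l\operatorname{Re}(e^{i\theta_l}u_n)+\delta|u_n|$ for each $n$, hence $(|u_n|)^\wedge\le|\hat u|+\delta(|u_n|)^\wedge$, and we let $\delta\to0$. It follows that the lattice norm of $\hat u$ is $\limsup\|u_n\|$, the quotient norm.

Linearity, multiplicativity, positivity and $\|(B_n)^\wedge\|\le\limsup\|B_n\|$ are read off from the definition. For the reverse inequality choose $\|u_n\|\le1$ with $\|B_nu_n\|\ge\|B_n\|-1/n$. The inverse of $(B_n)^\wedge$ is $(B_n^{-1})^\wedge$.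
\end{proof}

\section{Propagation of the spectral value 1}\label{sec:prop}

\begin{lemma}\label{lem:prop}
Let $D\subseteq\mathbb C$ be open and connected, $G\ne\{0\}$ a complex Banach space, and $B:D\to\mathcal L(G)$ holomorphic with $r(B(c))\le1$ for all $c\in D$. If $1\in\sigma(B(c_0))$ for some $c_0\in D$, then $1\in\sigma(B(c))$ for all $c\in D$.
\end{lemma}

The logarithm of the spectral radius of a holomorphic family is subharmonic (Vesentini's theorem; the short argument is included below). Applied to $B$, the maximum principle would only show that $\sigma(B(c))$ meets the unit circle somewhere. To single out the point $1$ we look at the closed unit disk from the point $2$, whose unique nearest point in the disk is $1$.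

\begin{proof}
The map $H(c)=(2-B(c))^{-1}$ is holomorphic on $D$. By \eqref{eq:dist},
\[
v(c):=\log r(H(c))=-\log\operatorname{dist}\bigl(2,\sigma(B(c))\bigr)\le0,
\]
with equality exactly on $Z=\{c\in D:1\in\sigma(B(c))\}$. The set $Z$ is nonempty, and it is closed in $D$ because $B$ is continuous. We show that it is open.

Let $a\in D$ and let the closed disk $|c-a|\le\rho$ lie in $D$. Fix $k\ge1$. The operators $H(c)^k$ are invertible, hence nonzero. By the Hahn--Banach theorem there is a functional $\ell$ of norm $1$ on $\mathcal L(G)$ with $\ell(H(a)^k)=\|H(a)^k\|$. Jensen's formula for the scalar holomorphic function $\ell(H^k)$ gives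
\[
\log\|H(a)^k\|\le\frac1{2\pi}\int_0^{2\pi}\log\bigl|\ell\bigl(H(a+\rho e^{i\theta})^k\bigr)\bigr|\,d\theta\le\frac1{2\pi}\int_0^{2\pi}\log\|H(a+\rho e^{i\theta})^k\|\,d\theta .
\]
The continuous functions $v_n=2^{-n}\log\|H^{2^n}\|$ decrease, since $\|C^2\|\le\|C\|^2$, and converge pointwise to $v$. By monotone convergence, $v(a)\le\frac1{2\pi}\int_0^{2\pi}v(a+\rho e^{i\theta})\,d\theta$.

If $a\in Z$, then $v(a)=0$ and $v\le0$ imply $v=0$ almost everywhere on the circle $|c-a|=\rho$. So $Z$ is dense in this circle and, being closed, contains it. This holds for all small $\rho$, so $Z$ is open, and $Z=D$ by connectedness.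
\end{proof}

\section{Moment sequences with a positive fixed vector}\label{sec:fixed}

Let $(K_j)$ be a positive moment sequence on a Banach lattice $E$. The monomials $z^j$ form a basis of $\mathcal P$, so there is a linear map $\Lambda:\mathcal P\to\mathcal L(E)$ with $\Lambda(z^j)=K_j$, and \eqref{eq:moment} says that $\Lambda(\varphi)\ge0$ for $\varphi\ge0$. In particular $K_0=\Lambda(1)\ge0$. The map $\Lambda$ is not multiplicative. To use Lemma~\ref{lem:prop} we need a bound for the powers of $\Lambda(\varphi)$, and it comes from the following substitute for the entrywise estimate of Section~\ref{sec:matrix}.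

\begin{lemma}\label{lem:dom}
The map $\Lambda$ extends to a bounded linear map $\Lambda:C(\mathbb T)\to\mathcal L(E)$ with $\Lambda(\varphi)\ge0$ for $\varphi\ge0$. For all $\varphi\in C(\mathbb T)$, $u\in E$ and $k\ge1$,
\begin{equation}\label{eq:dom}
|\Lambda(\varphi)u|\le\|\varphi\|_\infty K_0|u|,\qquad\|\Lambda(\varphi)^k\|\le\|\varphi\|_\infty^k\|K_0^k\| .
\end{equation}
In particular $r(\Lambda(\varphi))\le\|\varphi\|_\infty\,r(K_0)$.
\end{lemma}

\begin{proof}
Let first $\varphi\in\mathcal P$ and, by homogeneity, $\|\varphi\|_\infty\le1$. Real and imaginary parts of trigonometric polynomials are trigonometric polynomials, and for real-valued $\psi\in\mathcal P$ the operator $\Lambda(\psi)=\Lambda(\psi+\|\psi\|_\infty)-\|\psi\|_\infty K_0$ is real. Hence for $u\ge0$ and all $\theta$,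
\[
\operatorname{Re}\bigl(e^{i\theta}\Lambda(\varphi)u\bigr)=\Lambda\bigl(\operatorname{Re}(e^{i\theta}\varphi)\bigr)u\le\Lambda(1)u,
\]
since $1-\operatorname{Re}(e^{i\theta}\varphi)\ge0$. So $|\Lambda(\varphi)u|\le K_0u$ for $u\ge0$. Splitting $w\in E$ into the positive and negative parts of $\operatorname{Re}w$ and $\operatorname{Im}w$ gives
\begin{equation}\label{eq:two}
|\Lambda(\varphi)w|\le K_0\bigl(|\operatorname{Re}w|+|\operatorname{Im}w|\bigr)\le2K_0|w| .
\end{equation}
The factor $2$ would become $2^k$ under iteration and must be removed. For this we split more finely, into positive pieces on which the phase is almost constant.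

Let $u\ne0$, $e=|u|$, $\varepsilon>0$. In the representation (L1) of $E_e$ we have $|\tilde u|=1$ on $\Omega$. Choose $c_1,\dots,c_r\in\mathbb T$ such that the open sets $\{|\tilde u-c_l|<\varepsilon\}$ cover $\Omega$, and let $\tilde v_1,\dots,\tilde v_r$ be a subordinate partition of unity. Then $|\tilde u-\sum_lc_l\tilde v_l|\le\sum_l\tilde v_l|\tilde u-c_l|\le\varepsilon$. In $E$ this reads $v_l\ge0$, $\sum_lv_l=e$ and $|u-\sum_lc_lv_l|\le\varepsilon e$. By \eqref{eq:two} and the case of positive vectors,
\[
|\Lambda(\varphi)u|\le2\varepsilon K_0e+\sum_l|\Lambda(\varphi)v_l|\le2\varepsilon K_0e+\sum_lK_0v_l=(1+2\varepsilon)K_0|u| .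
\]
Letting $\varepsilon\to0$ proves the first inequality in \eqref{eq:dom} for $\varphi\in\mathcal P$.

Thus $\|\Lambda(\varphi)\|\le\|\varphi\|_\infty\|K_0\|$. By Fej\'er's theorem the Fej\'er means of $\varphi\in C(\mathbb T)$ lie in $\mathcal P$ and converge uniformly to $\varphi$, and they are nonnegative if $\varphi$ is, because the Fej\'er kernel is nonnegative. So $\Lambda$ extends by continuity, and since $E_+$ is closed, the extension is positive and satisfies the first inequality. Iterating it, with $K_0\ge0$, gives $|\Lambda(\varphi)^ku|\le\|\varphi\|_\infty^kK_0^k|u|$, and taking norms gives the second.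
\end{proof}

\begin{proposition}\label{prop:fixed}
Let $(K_j)$ be a positive moment sequence on a Banach lattice $E$ with $r(K_0)\le1$. If $K_1h=h$ for some $h\in E_+\setminus\{0\}$, then $1\in\sigma(K_m)$ for all $m\in\mathbb Z$.
\end{proposition}

\begin{proof}
Let $\Lambda$ be as in Lemma~\ref{lem:dom} and $q_c$ as in \eqref{eq:bump}. The hypothesis $r(K_0)\le1$ enters through
\begin{equation}\label{eq:rad}
r(\Lambda(\varphi))\le1\qquad\text{whenever }\|\varphi\|_\infty\le1
\end{equation}
and through the analogous bound in Step~3.

\emph{Step 1: $1\in\sigma(\Lambda(q_1))$.} The operators $\Lambda(\operatorname{Re}z)$ and $\Lambda(\operatorname{Im}z)$ are real and $h$ is real, so the real part of $\Lambda(z)h=h$ is $\Lambda(\operatorname{Re}z)h=h$. Since $q_1\ge\operatorname{Re}z$ and $h\ge0$, we get $\Lambda(q_1)h\ge h$. As $\Lambda(q_1)\ge0$, induction gives $\Lambda(q_1)^kh\ge h\geq0$, so $\|\Lambda(q_1)^k\|\ge1$ for all $k$. Now \eqref{eq:rad} and Lemma~\ref{lem:radius} apply. This is the only place where the fixed vector is used.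

\emph{Step 2: $1\in\sigma(\Lambda(q_N))$ for all $N\ge1$.} The inequality $q_N\ge\operatorname{Re}z$ fails for $N\geq2$, so Step~1 cannot be repeated; we propagate instead. With $g=1-\operatorname{Re}z\ge0$ the series $q_c=\sum_k(-c)^kg^k/k!$ converges in $C(\mathbb T)$ for every $c\in\mathbb C$, so $c\mapsto\Lambda(q_c)$ is holomorphic. For $\operatorname{Re}c>0$ we have $|q_c|=e^{-g\operatorname{Re}c}\le1$, so $r(\Lambda(q_c))\le1$. Lemma~\ref{lem:prop} on the half-plane $\operatorname{Re}c>0$, with $c_0=1$, gives the claim. Consequently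
\begin{equation}\label{eq:powers}
\|\Lambda(q_N)^k\|\ge r(\Lambda(q_N))^k\ge1\qquad(k,N\ge1).
\end{equation}

\emph{Step 3: reaching $K_m$.} Fix $m\in\mathbb Z$. On the region where $q_N$ is not small, $z^m$ is close to $1$. Precisely, $|z^m-1|\le|m||z-1|$ on $\mathbb T$ and $\sup_{x\ge0}xe^{-Nx^2/2}=(eN)^{-1/2}$, so
\begin{equation}\label{eq:conc}
\|z^mq_N-q_N\|_\infty\le\frac{|m|}{\sqrt{eN}}\longrightarrow0\qquad(N\to\infty).
\end{equation}
The operators $\Lambda(q_N)$ need not converge, but in $\widehat E$ the relation \eqref{eq:conc} becomes an identity. For $c\in\mathbb C$ define operators on $\widehat E$ by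
\[
Q=\bigl(\Lambda(q_N)\bigr)_N^\wedge,\qquad B(c)=\Bigl(\Lambda\bigl(z^m[q_N+c(1-q_N)]\bigr)\Bigr)_N^\wedge .
\]
The sequences are bounded by \eqref{eq:dom}, and $B(c)=B(0)+c(B(1)-B(0))$ is holomorphic in $c$.

Let $|c|\le1$. Since $0\le q_N\le1$, we have $|z^m[q_N+c(1-q_N)]|\le q_N+(1-q_N)=1$. By Lemma~\ref{lem:seq} and \eqref{eq:dom}, $\|B(c)^k\|\le\|K_0^k\|$ for all $k$, so $r(B(c))\le r(K_0)\le1$.

By \eqref{eq:conc} and \eqref{eq:dom}, $\|\Lambda(z^mq_N)-\Lambda(q_N)\|\to0$, that is, $B(0)=Q$. In particular $r(Q)\le1$. Moreover $Q\ge0$, and $\|Q^k\|=\limsup_N\|\Lambda(q_N)^k\|\ge1$ by \eqref{eq:powers}. Lemma~\ref{lem:radius} gives $1\in\sigma(Q)=\sigma(B(0))$.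

Lemma~\ref{lem:prop} on the disk $|c|<1$ yields $1\in\sigma(B(c))$ for $|c|<1$. Since $B(c)\to B(1)$ in norm as $c\to1$ and $\{B:1\in\sigma(B)\}$ is closed, $1\in\sigma(B(1))$. But $B(1)$ is induced by the constant sequence $\Lambda(z^m)=K_m$. If $1-K_m$ were invertible, $1-B(1)$ would be invertible by Lemma~\ref{lem:seq}. Hence $1\in\sigma(K_m)$.
\end{proof}

\section{Removing the phase}\label{sec:phase}

To reduce Theorem~\ref{thm:moment} to Proposition~\ref{prop:fixed} we must replace a vector $f$ by $|f|$. For matrices this was done by a unimodular diagonal matrix $S$ and the substitution $K_j\mapsto S^{-j}K_jS^j$. In $C_0(X)$ the function $f/|f|$ need not extend continuously across the zeros of $f$, so such an $S$ need not exist. Unimodular step functions suffice up to a small error, and they are available in Dedekind complete lattices.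

A \emph{phase operator} on a Banach lattice $F$ is an operator $S=\sum_{l=0}^rs_lP_l$ with $s_l\in\mathbb T$ and $P_l\in\mathcal L(F)$ such that
\[
P_l\ge0,\qquad P_l^2=P_l,\qquad P_lP_{l'}=0\ \ (l\ne l'),\qquad \sum_lP_l=I .
\]

\begin{lemma}\label{lem:phase}
\begin{enumerate}
\item[(a)] A phase operator $S=\sum_ls_lP_l$ is invertible, $S^j=\sum_ls_l^jP_l$ for $j\in\mathbb Z$, and every $S^j$ is an isometry.
\item[(b)] If $(K_j)$ is a positive moment sequence on $F$ and $S$ is a phase operator, then $(S^{-j}K_jS^j)$ is a positive moment sequence.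
\item[(c)] If $F$ is Dedekind complete, $0\ne f\in F$ and $\varepsilon>0$, then there is a phase operator $S$ with $\|f-S|f|\|\le\varepsilon\|f\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The relations between the $P_l$ give $(\sum_la_lP_l)(\sum_lb_lP_l)=\sum_la_lb_lP_l$, and the formula for $S^j$ follows. For $u\in F$ we have $|S^ju|\le\sum_l|P_lu|\le\sum_lP_l|u|=|u|$. Applying this to $S^{-j}$ and the vector $S^ju$ gives $|u|\le|S^ju|$. So $|S^ju|=|u|$ and $\|S^ju\|=\|u\|$.

(b) Let $\varphi=\sum_ja_jz^j\ge0$. For $w\in\mathbb T$ the rotated polynomial $\varphi(wz)=\sum_ja_jw^jz^j$ is nonnegative, so $\sum_ja_jw^jK_j\ge0$. By (a),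
\[
\sum_ja_jS^{-j}K_jS^j=\sum_{l,l'}P_l\Bigl(\sum_ja_j\Bigl(\frac{s_{l'}}{s_l}\Bigr)^{j}K_j\Bigr)P_{l'},
\]
and each summand on the right is a product of positive operators.

(c) Let $h=|f|$ and represent $F_h$ as $C(\Omega)$ by (L1), so that $\tilde h=1$ and $|\tilde f|=1$. A supremum in $F_{\mathbb R}$ of a nonempty subset of $F_h$ with an upper bound in $F_h$ lies between two elements of $F_h$, hence in $F_h$; so $C(\Omega,\mathbb R)$ is Dedekind complete. This implies that the closure of every open set $U\subseteq\Omega$ is open. Indeed, let $g_0$ be the supremum in $C(\Omega,\mathbb R)$ of all continuous $g$ with $0\le g\le1_U$. By Urysohn's lemma $g_0=1$ on $U$, hence on $\overline U$. For $x\notin\overline U$ there is a continuous $g_1\ge0$ with $g_1=1$ on $\overline U$ and $g_1(x)=0$; it is an upper bound of the family, so $g_0(x)=0$. Thus $1_{\overline U}=g_0$ is continuous.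

For $x\in\Omega$ the closure of $\{|\tilde f-\tilde f(x)|<\varepsilon\}$ is therefore a clopen neighborhood of $x$ on which $|\tilde f-\tilde f(x)|\le\varepsilon$. Taking a finite subcover and removing overlaps, we obtain a partition of $\Omega$ into clopen sets $\Omega_1,\dots,\Omega_r$ and numbers $s_l\in\mathbb T$ with $|\tilde f-s_l|\le\varepsilon$ on $\Omega_l$. Let $e_l\in F_h$ correspond to $1_{\Omega_l}$. Then $e_l\ge0$, $e_l\wedge e_{l'}=0$ for $l\ne l'$, $\sum_le_l=h$, and $|f-\sum_ls_le_l|\le\varepsilon h$.

Let $P_l=P_{e_l}$ for $l\ge1$ as in (L3); these are positive projections with $P_lP_{l'}=0$ for $l\ne l'$. Put $P_0=I-\sum_{l\ge1}P_l$ and $s_0=1$. Then $P_0=\prod_{l\ge1}(I-P_l)\ge0$, $P_0P_l=P_lP_0=0$ for $l\geq1$, and $P_0^2=P_0$, so $S=\sum_{l\ge0}s_lP_l$ is a phase operator. For $l,l'\geq1$ with $l\ne l'$ we have $P_le_{l'}=P_lP_{l'}e_{l'}=0$, so $P_lh=e_l$ and $P_0h=0$. Hence $Sh=\sum_{l\ge1}s_le_l$ and $|f-Sh|\le\varepsilon h$.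
\end{proof}

Part (b) is the reason for working with moment sequences: condition \eqref{eq:moment} survives the substitution, although each $K_j$ is conjugated by a different operator, and $K_0$ does not change.

\begin{proof}[Proof of Theorem~\ref{thm:moment}]
\emph{Reduction to a Dedekind complete lattice.} Let $F$ be the complexification of the real bidual $(E_{\mathbb R})''$, a Dedekind complete Banach lattice by (L2). A complex functional on a complexified space is determined by the real and imaginary parts of its restriction to the real part. Applying this twice identifies $F$ with $E''$ as a vector space, and both norms are equivalent to $\|\operatorname{Re}u\|+\|\operatorname{Im}u\|$. So $K''$ is a bounded operator on $F$ with $\sigma(K'')=\sigma(K)$ for every $K\in\mathcal L(E)$. If $K\ge0$, then $K'$ maps positive functionals to positive functionals, and repeating this gives $K''\ge0$. Since $\sum_ja_jK_j''=(\sum_ja_jK_j)''$, the family $(K_j'')$ is a positive moment sequence on $F$ with the same spectra as $(K_j)$. We may therefore assume that $E$ is Dedekind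 complete.

\emph{A positive fixed vector.} By Lemma~\ref{lem:dom} with $\varphi=z$, $r(K_1)\le r(K_0)\le1$. So $1$ is a boundary point of $\sigma(K_1)$, and there are $f_n\in E$ with $\|f_n\|=1$ and $\|K_1f_n-f_n\|\to0$. Let $h_n=|f_n|$, and choose phase operators $S_n$ with $\|f_n-S_nh_n\|\le1/n$ by Lemma~\ref{lem:phase}(c). Since $S_n$ is an isometry,
\begin{equation}\label{eq:approx}
\|S_n^{-1}K_1S_nh_n-h_n\|=\|(K_1-1)S_nh_n\|\le\frac{\|K_1\|+1}{n}+\|K_1f_n-f_n\|\longrightarrow0 .
\end{equation}
For each $j$ we have $\|S_n^{-j}K_jS_n^j\|=\|K_j\|$, so $L_j=(S_n^{-j}K_jS_n^j)_n^\wedge$ is an operator on $\widehat E$. By Lemma~\ref{lem:phase}(b) and Lemma~\ref{lem:seq}, $(L_j)$ is a positive moment sequence. The operator $L_0$ is induced by the constant sequence $K_0$, so $\|L_0^k\|=\|K_0^k\|$ and $r(L_0)\le1$. The vector $\hat h=(h_n)^\wedge$ is positive, $\|\hat h\|=1$, and $L_1\hat h=\hat h$ by \eqref{eq:approx}. Proposition~\ref{prop:fixed} gives $1\in\sigma(L_m)$ for all $m$.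

\emph{Return to $K_m$.} Suppose that $1-K_m$ has a bounded inverse $V$. Then $1-S_n^{-m}K_mS_n^m$ has the inverse $S_n^{-m}VS_n^m$, of norm $\|V\|$ for every $n$, so $1-L_m$ is invertible by Lemma~\ref{lem:seq}. This contradiction shows $1\in\sigma(K_m)$.
\end{proof}

\section{Operators, semigroups and positive resolvents}\label{sec:semigroups}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(a)]
On the zero space the spectrum is empty, and if $r(T)=0$ on a nonzero space, then $\sigma(T)=\{0\}$; in both cases the claim holds. Otherwise replace $T$ by $T/r(T)$, so that $r(T)=1$ and $e^{i\alpha}\in\sigma(T)$. Put $K_j=e^{-ij\alpha}T$. For $\varphi=\sum_ja_jz^j\ge0$ we have $\sum_ja_jK_j=\varphi(e^{-i\alpha})T\ge0$. Further $r(K_0)=1$, and $1\in\sigma(K_m)$ if and only if $e^{im\alpha}\in\sigma(T)$. Theorem~\ref{thm:moment} applies.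
\end{proof}

For an unbounded operator $A$ we pass to resolvents. Recall that $\lambda\in\rho(A)$ means that $\lambda-A:D(A)\to E$ is bijective with bounded inverse. If $\mu\in\rho(A)$, then $A$ is closed, so bijectivity of $\lambda-A$ suffices for $\lambda\in\rho(A)$. For $\lambda\ne\mu$ we have $(\mu-\lambda)^{-1}-R(\mu,A)=(\mu-\lambda)^{-1}(\lambda-A)R(\mu,A)$, and $R(\mu,A)$ maps $E$ bijectively onto $D(A)$. Hence
\begin{equation}\label{eq:smt}
\sigma(R(\mu,A))\setminus\{0\}=\{(\mu-\lambda)^{-1}:\lambda\in\sigma(A)\}.
\end{equation}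

\begin{lemma}\label{lem:resolvent}
Let $A$ be an operator on a Banach lattice with $\sigma(A)\ne\emptyset$ and $s(A)=0$. Let $i\alpha\in\sigma(A)$, $\alpha\in\mathbb R$, let $\lambda_0>0$, and put $K_j=\lambda_0R(\lambda_0+ij\alpha,A)$. If $(K_j)$ is a positive moment sequence, then $im\alpha\in\sigma(A)$ for all $m\in\mathbb Z$.
\end{lemma}

\begin{proof}
The $K_j$ are defined because $\lambda_0>s(A)$. By \eqref{eq:smt}, the nonzero spectrum of $K_m$ consists of the numbers $\lambda_0/(\lambda_0+im\alpha-\lambda)$ with $\lambda\in\sigma(A)$. Thus $1\in\sigma(K_m)$ if and only if $im\alpha\in\sigma(A)$. Since $|\lambda_0-\lambda|\ge\lambda_0$ for $\operatorname{Re}\lambda\le0$, we have $r(K_0)\le1$; this is where it matters that $i\alpha$ lies on the line $\operatorname{Re}\lambda=s(A)$. Theorem~\ref{thm:moment} applies.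
\end{proof}

Recall that a strongly continuous semigroup satisfies $\|T(t)\|\le Me^{\omega t}$ for some $M\geq1$ and $\omega\in\mathbb R$, and that for $\operatorname{Re}\lambda>\omega$ one has $\lambda\in\rho(A)$ and
\begin{equation}\label{eq:laplace}
R(\lambda,A)u=\int_0^\infty e^{-\lambda t}T(t)u\,dt\qquad(u\in E).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:semigroup}]
We have $-\infty<s(A)\le\omega$. The positive semigroup $(e^{-s(A)t}T(t))$ has the generator $A-s(A)$, so we may assume $s(A)=0$. Let $i\alpha\in\sigma(A)$, fix $\lambda_0>\max(\omega,0)$, and let $K_j$ be as in Lemma~\ref{lem:resolvent}. For $\varphi=\sum_ja_jz^j\ge0$ and $u\ge0$, formula \eqref{eq:laplace} gives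
\[
\sum_ja_jK_ju=\lambda_0\int_0^\infty e^{-\lambda_0t}\varphi(e^{-i\alpha t})\,T(t)u\,dt\ge0,
\]
because the integrand lies in the closed convex cone $E_+$. Lemma~\ref{lem:resolvent} gives $im\alpha\in\sigma(A)$ for all $m$.
\end{proof}

For a resolvent positive operator there is no semigroup, but \eqref{eq:laplace} has a scalar substitute. \emph{Bernstein's theorem} states that a smooth function $G:(0,\infty)\to\mathbb R$ with $(-1)^nG^{(n)}\ge0$ for all $n\ge0$ has the form $G(x)=\int_{[0,\infty)}e^{-xt}\,d\nu_0(t)$, $x>0$, for a positive Borel measure $\nu_0$.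

\begin{proof}[Proof of Theorem~\ref{thm:ext}(b)]
\emph{The spectral bound.} Let $\lambda_0>\omega$ and $\delta=\operatorname{dist}(\lambda_0,\sigma(A))$, a positive real number since $\sigma(A)$ is closed and nonempty. By \eqref{eq:smt}, $r(R(\lambda_0,A))=1/\delta$. By Lemma~\ref{lem:radius}, $1/\delta\in\sigma(R(\lambda_0,A))$, and \eqref{eq:smt} gives $\lambda_0-\delta\in\sigma(A)$. So $\sigma(A)\cap\mathbb R$ is nonempty, closed, and bounded above by $\omega$; let $\mu$ be its maximum. Then $\lambda_0-\delta\le\mu$, and $\delta\le\lambda_0-\mu$ because $\mu\in\sigma(A)$. Hence $\delta=\lambda_0-\mu$: for every $\lambda_0>\omega$ the open disk with center $\lambda_0$ and radius $\lambda_0-\mu$ misses $\sigma(A)$. A point $\lambda$ lies in this disk if and only if $|\lambda|^2-\mu^2<2\lambda_0(\operatorname{Re}\lambda-\mu)$, and if $\operatorname{Re}\lambda>\mu$ this holds for large $\lambda_0$. So $s(A)=\mu\in\sigma(A)$ and $s(A)\le\omega$.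

\emph{Cyclicity.} Replacing $A$ by $A-s(A)$ and $\omega$ by $\omega-s(A)$, assume $s(A)=0\le\omega$. Let $i\alpha\in\sigma(A)$, $\lambda_0>\omega$, and let $K_j$ be as in Lemma~\ref{lem:resolvent}. Fix $u\in E_+$ and a positive functional $\xi$. The function $g(\lambda)=\langle R(\lambda,A)u,\xi\rangle$ is holomorphic for $\operatorname{Re}\lambda>0$, and $(-1)^ng^{(n)}(\lambda)=n!\,\langle R(\lambda,A)^{n+1}u,\xi\rangle\ge0$ for real $\lambda>\omega$. Apply Bernstein's theorem to $G(x)=g(\omega+x)$ and put $d\nu(t)=e^{\omega t}d\nu_0(t)$. Then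
\[
g(\lambda)=\int_{[0,\infty)}e^{-\lambda t}\,d\nu(t)
\]
for real $\lambda>\omega$. The integral converges absolutely and is holomorphic for $\operatorname{Re}\lambda>\omega$, so by the identity theorem the formula holds in this half-plane. For $\varphi=\sum_ja_jz^j\ge0$ it follows that
\[
\Bigl\langle\sum_ja_jK_ju,\xi\Bigr\rangle=\lambda_0\int_{[0,\infty)}\varphi(e^{-i\alpha t})e^{-\lambda_0t}\,d\nu(t)\ge0 .
\]
An element $v\in E$ with $\langle v,\xi\rangle\ge0$ for all positive $\xi$ is positive: $\operatorname{Im}v$ is annihilated by all positive functionals, which span $(E_{\mathbb R})'$ by (L2), so $v$ is real, and if $v\notin E_+$ the Hahn--Banach theorem would separate $v$ from the closed cone $E_+$ by a positive functional. Hence $(K_j)$ is a positive moment sequence, and Lemma~\ref{lem:resolvent} applies.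
\end{proof}

\section{All boundary spectra on $C_0(X)$}\label{sec:all}

The rotation with speed $\alpha$ on one circle has the eigenvalues $i\alpha k$, $k\in\mathbb Z$. A cyclic set is a union of such progressions, so we use one circle for each member of a countable dense set of frequencies. The point to check is that infinitely many circles produce no spectrum beyond the closure of the eigenvalues, which requires a resolvent bound uniform in the circle.

\begin{proof}[Proof of Theorem~\ref{thm:ext}(c)]
\emph{Necessity.} The set $\sigma_b(A)$ is closed because $\sigma(A)$ is closed, and cyclic by Theorem~\ref{thm:semigroup}. By \eqref{eq:laplace}, $A$ is resolvent positive, so $s(A)\in\sigma_b(A)$ by part (b).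

\emph{Sufficiency.} Multiplying a semigroup by $e^{st}$ shifts the spectrum of the generator by $s$, so let $s=0$ and $\Sigma=iM$, where $M\subseteq\mathbb R$ is nonempty and closed and $\alpha\mathbb Z\subseteq M$ for all $\alpha\in M$. Then $0\in M$ and $M=-M$. Let $(\alpha_n)_{n\in J}$, with $J$ countable and possibly finite or empty, be dense in $M\cap(0,\infty)$. Let $X$ be the topological disjoint union of a point $*$ and circles $\mathbb T_n$, $n\in J$. It is locally compact, and $f\in C_0(X)$ is given by a number $f_*$ and functions $f_n\in C(\mathbb T_n)$ such that, for each $\varepsilon>0$, $\|f_n\|\ge\varepsilon$ for only finitely many $n$. For $t\in\mathbb R$ put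
\[
(T(t)f)_*=f_*,\qquad (T(t)f)_n(\theta)=f_n(\theta+\alpha_nt).
\]
This is a group of positive isometries. The space $E_0$ of functions with finitely many nonzero components is dense, and $t\mapsto T(t)f$ is continuous for $f\in E_0$ by uniform continuity on each circle; since the $T(t)$ are isometries, the group is strongly continuous. Let $A$ be its generator. Both $A$ and $-A$ generate semigroups of contractions, so $\sigma(A)\subseteq i\mathbb R$.

The function $1_{\{*\}}$ is an eigenvector for $0$, and the function equal to $e^{\pm i\theta}$ on $\mathbb T_n$ and to $0$ elsewhere is an eigenvector for $\pm i\alpha_n$. The numbers $0$ and $\pm\alpha_n$ are dense in $M=-M$, and $\sigma(A)$ is closed, so $\Sigma\subseteq\sigma(A)$.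

Conversely let $\beta\in\mathbb R\setminus M$ and $d=\operatorname{dist}(\beta,M)>0$. Then $|\beta|\ge d$, as $0\in M$. Let $\tau_n=2\pi/\alpha_n$, the period of the rotation on $\mathbb T_n$. From $|\sin y|\ge\frac2\pi|y|$ for $|y|\le\frac\pi2$ and $\alpha_n\mathbb Z\subseteq M$ we get
\begin{equation}\label{eq:sine}
|1-e^{-i\beta\tau_n}|=2\Bigl|\sin\frac{\beta\tau_n}2\Bigr|\ge\frac2\pi\operatorname{dist}(\beta\tau_n,2\pi\mathbb Z)=\frac{2\tau_n}\pi\operatorname{dist}(\beta,\alpha_n\mathbb Z)\ge\frac{2\tau_nd}\pi .
\end{equation}
The operator $i\beta-A$ is injective: if $Af=i\beta f$, then $T(t)f=e^{i\beta t}f$, so $f_n=e^{i\beta\tau_n}f_n$ and $f_*=e^{i\beta t}f_*$ for all $t$, and $f=0$ by \eqref{eq:sine} and $\beta\ne0$. For surjectivity, let $f$ be supported in $\mathbb T_n$ and put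
\[
R_nf=(1-e^{-i\beta\tau_n})^{-1}\int_0^{\tau_n}e^{-i\beta t}T(t)f\,dt .
\]
This function is supported in $\mathbb T_n$, and $\|R_nf\|\le\frac{\pi}{2d}\|f\|$ by \eqref{eq:sine}. For the semigroup $U(t)=e^{-i\beta t}T(t)$ with generator $A-i\beta$ one has $\int_0^\tau U(t)f\,dt\in D(A)$ and $(A-i\beta)\int_0^\tau U(t)f\,dt=U(\tau)f-f$. Since $U(\tau_n)f=e^{-i\beta\tau_n}f$, this gives $R_nf\in D(A)$ and $(i\beta-A)R_nf=f$. Define $R$ on $C_0(X)$ componentwise, by $R_n$ on $\mathbb T_n$ and by multiplication with $(i\beta)^{-1}$ at $*$. The uniform bounds show that $R$ maps $C_0(X)$ into itself with $\|R\|\le\frac\pi{2d}$. For $f\in E_0$ we have $Rf\in D(A)$ and $(i\beta-A)Rf=f$, and since $A$ is closed and $E_0$ is dense, this holds for all $f\in C_0(X)$. So $i\beta-A$ is bijective with bounded inverse $R$, and $i\beta\in\rho(A)$.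

Hence $\sigma(A)=\Sigma\ne\emptyset$, $s(A)=0$ and $\sigma_b(A)=\Sigma$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OPS}
\emph{One-Parameter Semigroups of Positive Operators},
\texttt{https://www.math.uni-tuebingen.de/\allowbreak de/\allowbreak forschung/\allowbreak agfa/\allowbreak members/\allowbreak nagel-one-parameter-\allowbreak semigroups-of-\allowbreak positive-operators.pdf}

\end{thebibliography}
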